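\title{Extremals of the $L^p$--$L^q$ inequality for the $k$-plane transform}

\begin{abstract}
The $k$-plane transform integrates a function on $\mathbb{R}^n$ over affine $k$-planes. It maps $L^p$ to $L^q$ for $1\le p\le\frac{n+1}{k+1}$ and $q=\frac{p(n-k)}{n-pk}$. We prove the conjecture that $(a+b|x|^2)^{-\frac12\frac{n-k}{p-1}}$ is an extremal of this inequality for every $1<p\le\frac{n+1}{k+1}$, we compute the best constant, and we list all extremals. The proof passes to a stronger mixed-norm inequality that is invariant under all affine maps. A maximizer of that inequality exists, and after an affine normalization the sum of its second variations along finitely many explicit directions is a sum of squares, which determines it.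
\end{abstract}

\section{Introduction}

\subsection{The problem}

Let $1\le k\le n-1$. Let $G$ be the Grassmannian of $k$-dimensional linear subspaces $V\subset\mathbb{R}^n$ and $dV$ its rotation-invariant probability measure. Every affine $k$-plane is uniquely $\Pi=y+V$ with $V\in G$ and $y\in V^\perp$. The set $M_{k,n}$ of these planes carries the measure $d\mu=dV\,dy$, which is invariant under rigid motions; another normalization of the invariant measure only multiplies the constants below by a fixed factor. For $f:\mathbb{R}^n\to[0,\infty)$ the \emph{$k$-plane transform} $Tf(\Pi)=\int_\Pi f\,dx$ is the integral of $f$ over $\Pi$ with respect to $k$-dimensional Lebesgue measure. It is known that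
\begin{equation}\label{eq:main}
\Big(\int_{M_{k,n}}(Tf)^q\,d\mu\Big)^{1/q}\le C(p,k,n)\Big(\int_{\mathbb{R}^n}f^p\,dx\Big)^{1/p},\qquad 1\le p\le\frac{n+1}{k+1},\quad q=\frac{p(n-k)}{n-pk},
\end{equation}
with a finite constant; $C(p,k,n)$ denotes the best one. The value of $q$ is forced by scaling: replacing $f$ by $f(\lambda\,\cdot)$ multiplies the left side by $\lambda^{-k-(n-k)/q}$ and the right side by $\lambda^{-n/p}$. A function $f\not\equiv0$ in $L^p$ is an \emph{extremal} if equality holds in \eqref{eq:main}. For $p=1$ we have $q=1$ and $\int Tf\,d\mu=\int f\,dx$ by Fubini's theorem, so $C(1,k,n)=1$ and every $f$ is an extremal. For $p>1$ the following conjecture is posed in \cite{MFO}.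

\begin{quote}
\emph{For $1<p\le\frac{n+1}{k+1}$ and all $a,b>0$, the function $(a+b|x|^2)^{-\frac12\frac{n-k}{p-1}}$ is an extremal of \eqref{eq:main}.}
\end{quote}

We prove the conjecture. The only fact about $T$ that we take for granted is the finiteness of $C(p,k,n)$ at the endpoint $p=\frac{n+1}{k+1}$.

\subsection{Results}

All formulas become simpler in the parameter $d=\frac{n-pk}{p-1}$. The range $1<p\le\frac{n+1}{k+1}$ corresponds to $\infty>d\ge1$, the endpoint is $d=1$, and
\begin{equation}\label{eq:exponents}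
p=p_d=\frac{n+d}{k+d},\qquad q=\frac{n+d}{d},\qquad p-1=\frac{n-k}{k+d},\qquad q-1=\frac nd,\qquad \frac12\,\frac{n-k}{p-1}=\frac{k+d}2 .
\end{equation}
We put $Q=dq=n+d$ and note that $q/p=(k+d)/d>1$. Let
\[
f_0(x)=(1+|x|^2)^{-(k+d)/2},\qquad
C_d=\left[\frac{\Gamma(\frac d2)^{\,n-k}\,\Gamma(\frac{n+d}2)^{\,k}}{\Gamma(\frac{k+d}2)^{\,n}}\right]^{\frac1{n+d}} .
\]
Functions that agree almost everywhere are identified.

\begin{theorem}\label{thm:main}
Let $1<p\le\frac{n+1}{k+1}$. Then $C(p,k,n)=C_d$, and $(a+b|x|^2)^{-\frac12\frac{n-k}{p-1}}$ is an extremal of \eqref{eq:main} for all $a,b>0$. If $p<\frac{n+1}{k+1}$, the extremals are exactly the functions $c\,(a+b|x-x_0|^2)^{-\frac12\frac{n-k}{p-1}}$ with $a,b,c>0$ and $x_0\in\mathbb{R}^n$. If $p=\frac{n+1}{k+1}$, they are exactly the functions $c\,f_0\circ A$ with $c>0$ and $A$ an affine bijection of $\mathbb{R}^n$.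
\end{theorem}

Since $\Gamma(t+s)/\Gamma(t)\sim t^s$ as $t\to\infty$, we have $C_d^{\,n+d}\to1$ as $d\to\infty$, in agreement with $C(1,k,n)=1$. Theorem~\ref{thm:main} follows from a stronger inequality, in which one first integrates over the planes parallel to a given direction $V$ and then uses a larger exponent in $V$.

\begin{theorem}\label{thm:mixed}
For every real $d\ge1$ and every $0\le f\in L^p(\mathbb{R}^n)$,
\begin{equation}\label{eq:mixed}
\Big(\int_G\Big(\int_{V^\perp}Tf(y+V)^q\,dy\Big)^{d}dV\Big)^{\frac1{n+d}}\le C_d\,\|f\|_p .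
\end{equation}
For $f\not\equiv0$, equality holds if and only if $f=c\,f_0\circ A$ with $c>0$ and $A$ an affine bijection of $\mathbb{R}^n$.
\end{theorem}

\subsection{Why this extremal, and why a mixed norm}

Let $T^*\Phi(x)=\int_G\Phi(x+V)\,dV$ be the average of a function $\Phi$ on $M_{k,n}$ over the planes through $x$. By Fubini's theorem $\int h\,T^*\Phi\,dx=\int Th\,\Phi\,d\mu$ for $h,\Phi\ge0$. Differentiating the quotient of the two sides of \eqref{eq:main} at an extremal $f$ gives the Euler--Lagrange equation $T^*[(Tf)^{q-1}]=\lambda f^{p-1}$ on $\{f>0\}$. The powers of $1+|x|^2$ are natural candidates: the transform of $(1+|x|^2)^{-s/2}$, $s>k$, is a multiple of $(1+|y|^2)^{-(s-k)/2}$, and we shall see in Lemma~\ref{lem:candidate} that $T^*$ maps $(1+|y|^2)^{-n/2}$ to $(1+|x|^2)^{-(n-k)/2}$. The equation closes if $(s-k)(q-1)=n$ and $s(p-1)=n-k$, and by \eqref{eq:exponents} both conditions say $s=k+d$. So $f_0$ is a critical point. The task is to show that it is the global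 maximum.

At the endpoint $d=1$, the inequality \eqref{eq:main} is invariant under all affine bijections, and this freedom can be used to bring an unknown maximizer into a normal position in which its second variation is rigid. For $d>1$ the affine invariance of \eqref{eq:main} is lost. It is restored in \eqref{eq:mixed}: the outer exponent $d$ is the one for which the Jacobians cancel (Lemma~\ref{lem:affine}). Since $G$ is a probability space and $d\ge1$, the left side of \eqref{eq:mixed} dominates the left side of \eqref{eq:main}, and for the radial function $f_0$ the two agree. Nothing is lost by proving the stronger inequality.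

Section~\ref{sec:plane} shows the method for lines in the plane. Section~\ref{sec:affine} proves affine invariance and derives Theorem~\ref{thm:main} from Theorem~\ref{thm:mixed}. Sections~\ref{sec:variation} and~\ref{sec:rigidity} show that every maximizer of \eqref{eq:mixed} is an affine image of $f_0$. Sections~\ref{sec:vanishing} and~\ref{sec:existence} show that a maximizer exists; the main step there, that mass cannot spread out, is an approximate version of the same second-variation argument.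

\section{The method for lines in the plane}\label{sec:plane}

Let $n=2$, $k=1$, $d=1$, so $p=\frac32$, $q=3$ and $f_0=(1+|x|^2)^{-1}$. On a line at distance $r$ from the origin $Tf_0=\pi(1+r^2)^{-1/2}$, so $\int(Tf_0)^3d\mu=2\pi^3$, while $\int f_0^{3/2}dx=2\pi$. The claim is that $C(\frac32,1,2)^3=2\pi^3/(2\pi)^2=\pi/2$. We assume that a maximizer exists and, to keep the calculation classical, that it is smooth, and we show why it must be an affine image of $f_0$.

The central projection $x\mapsto\omega=(1,x)/\sqrt{1+|x|^2}$ maps the plane onto a hemisphere of $S^2$ and lines onto halves of great circles. Write $f(x)=\varphi(\omega)/(1+|x|^2)$ with $\varphi$ even on $S^2$, and let $\mathcal{R}\varphi(W)$ be the integral of $\varphi$ over the great circle $S^2\cap W$, where $W$ is a plane through the origin of $\mathbb{R}^3$. By Lemma~\ref{lem:sphere} below, $\|f\|_{3/2}$ and $\|Tf\|_3$ are fixed multiples of $\|\varphi\|_{3/2}$ and $\|\mathcal{R}\varphi\|_3$, taken with the rotation-invariant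 measures. The function $f_0$ becomes $\varphi=1$.

\emph{Second variation.} Let $\varphi$ be a maximizer. Let $\rho$ be the probability on $S^2$ proportional to $\varphi^{3/2}d\sigma$. Let $\nu$ be the law of a pair $(W,\omega)$ in which $W$ has density proportional to $(\mathcal{R}\varphi)^3$ and, given $W$, the point $\omega$ has density $\varphi/\mathcal{R}\varphi(W)$ on the circle. For an even $\psi$ with $|\psi|\le1$ let $\bar\psi(W)=\mathbb{E}_\nu[\psi\mid W]$. Then $\mathcal{R}(\varphi\psi)=\bar\psi\,\mathcal{R}\varphi$, so replacing $\varphi$ by $\varphi(1+\varepsilon\psi)$ changes the logarithm of the quotient by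
\[
\tfrac13\log\mathbb{E}_\nu(1+\varepsilon\bar\psi)^3-\tfrac23\log\mathbb{E}_\rho(1+\varepsilon\psi)^{3/2}\le0 .
\]
The term of order $\varepsilon$ gives $\mathbb{E}_\nu\psi=\mathbb{E}_\rho\psi$. The term of order $\varepsilon^2$ then gives $\operatorname{Var}_\nu(\bar\psi)\le\frac14\operatorname{Var}_\rho(\psi)$: at a maximizer, averaging over circles divides every variance by at least $4$.

\emph{Test functions.} Take the nine functions $\psi=\omega_i\omega_l$, $0\le i,l\le2$, and add. Put $M_\rho=\mathbb{E}_\rho\,\omega\omega^T$ and $S(W)=\mathbb{E}_\nu[\omega\omega^T\mid W]$, and let $|\cdot|$ be the Hilbert--Schmidt norm. Since $\sum_{i,l}(\omega_i\omega_l)^2=|\omega|^4=1$, the sum reads $\mathbb{E}_\nu|S|^2-|M_\rho|^2\le\frac14(1-|M_\rho|^2)$, that is,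
\[
\mathbb{E}_\nu|S|^2\le\tfrac14+\tfrac34|M_\rho|^2 .
\]
The matrix $S(W)$ has trace $1$ and lives on the two-dimensional space $W$, so $|S|^2\ge\frac12$. The matrix $M_\rho$ has trace $1$ on $\mathbb{R}^3$, so the right side is at least $\frac12$, with equality only if $M_\rho=\frac13I$. Only in that case does the inequality force equality, and here the affine group enters: an affine image of a maximizer is a maximizer (Lemma~\ref{lem:affine}), and one of the images has $M_\rho=\frac13I$ (Lemma~\ref{lem:center}). For that image $|S|^2=\frac12$ almost surely. To read this condition, let $g=(g_0,g_1,g_2)\in SO(3)$ be a frame, $\omega_t=g_0\cos t+g_1\sin t$, and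
\[
F(g)=\int_0^{2\pi}\varphi(\omega_t)\,dt,\qquad \alpha(g)=\int_0^{2\pi}\varphi(\omega_t)\cos2t\,dt,\qquad \beta(g)=\int_0^{2\pi}\varphi(\omega_t)\sin2t\,dt .
\]
In the basis $g_0,g_1$ of $W$, the matrix $S$ has diagonal entries $\frac12\pm\frac{\alpha}{2F}$ and off-diagonal entries $\frac{\beta}{2F}$, so $|S|^2=\frac12+\frac{\alpha^2+\beta^2}{2F^2}$. Hence $\alpha=\beta=0$ for every frame: the second Fourier coefficient of $\varphi$ vanishes on every great circle.

\emph{Tilting the circle.} For $a=0,1$ let $Y_a$ be the derivative along the rotation of the frame that turns $g_a$ toward $g_2$. The point $\omega_t$ moves with velocity $g_2\cos t$ for $a=0$ and $g_2\sin t$ for $a=1$. With $\zeta(t)=d\varphi_{\omega_t}[g_2]$, the addition formulas for $\cos(2t-t)$ and $\sin(2t-t)$ give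
\begin{equation}\label{eq:tilt}
Y_0\alpha+Y_1\beta=\int_0^{2\pi}\zeta\cos t\,dt=Y_0F,\qquad
Y_0\beta-Y_1\alpha=\int_0^{2\pi}\zeta\sin t\,dt=Y_1F .
\end{equation}
So $Y_0F=Y_1F=0$. Rotating $g_0$ toward $g_1$ does not change $F$ either, so $F=\mathcal{R}\varphi$ is constant. This says that $Tf$ is a multiple of $Tf_0$, and $T$ is injective (Lemma~\ref{lem:injective}), so $f$ is a multiple of $f_0$.

The general proof has the same three steps. For $d>1$ the variance inequality acquires a third term, from conditioning on the direction $V$. The identities \eqref{eq:tilt} are linear in $\varphi$, so they also give an estimate, ``$\alpha,\beta$ small implies $F$ nearly constant,'' and this is what yields existence.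

\section{Affine invariance and the reduction}\label{sec:affine}

From now on $d\ge1$ is fixed and $p,q,Q$ are as in \eqref{eq:exponents}; $p',q',Q'$ are the conjugate exponents. For functions $\Phi$ on $M_{k,n}$ put
\[
\|\Phi\|_{\mathcal{X}}=\Big(\int_G\|\Phi(\cdot+V)\|_{L^q(V^\perp)}^{Q}dV\Big)^{1/Q},\qquad
\|\Phi\|_{\mathcal{X}'}=\Big(\int_G\|\Phi(\cdot+V)\|_{L^{q'}(V^\perp)}^{Q'}dV\Big)^{1/Q'} .
\]
H\"older's inequality in $y$ and then in $V$ gives $\int|\Phi\Psi|\,d\mu\le\|\Phi\|_{\mathcal{X}}\|\Psi\|_{\mathcal{X}'}$. For $f\ge0$ let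
\[
N_V(f)=\int_{V^\perp}Tf(y+V)^q\,dy,\qquad \Lambda(f)=\frac{\|Tf\|_{\mathcal{X}}}{\|f\|_p},\qquad \Lambda^*_d=\sup_{0\le f\in L^p,\ f\not\equiv0}\Lambda(f),
\]
so that $\|Tf\|_{\mathcal{X}}^Q=\int_GN_V(f)^d\,dV$ is the $Q$-th power of the left side of \eqref{eq:mixed}. For $d=1$, $\mathcal{X}=L^{n+1}(\mu)$ and $\Lambda_1^*=C(p_1,k,n)<\infty$. If $f\not\equiv0$ then $N_V(f)>0$ for every $V$, because $\int_{V^\perp}Tf(y+V)\,dy=\int f\,dx>0$. A \emph{maximizer} is a function $0\le f\in L^p$, $f\not\equiv0$, with $\Lambda(f)=\Lambda_d^*$. The letters $c,C$ denote positive constants that may change from line to line.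

\subsection{Finiteness}

The mixed inequality interpolates between the identity at $p=1$, which holds for each direction $V$ separately, and the endpoint.

\begin{lemma}\label{lem:interpolation}
Let $f\ge0$ and $\tilde f=f^{\,p/p_1}$. Then
$\int_GN_V(f)^d\,dV\le\big(\int f^p\,dx\big)^{d-1}\int(T\tilde f)^{n+1}d\mu$.
In particular $\Lambda_d^*<\infty$.
\end{lemma}

\begin{proof}
For $d=1$ this is an identity. Let $d>1$ and $\theta=\frac{n+1}{n+d}$. Then $1-\theta+\frac{\theta}{p_1}=\frac{d-1}{n+d}+\frac{k+1}{n+d}=\frac1p$, so $f=(f^p)^{1-\theta}\tilde f^{\,\theta}$, and H\"older's inequality on each plane gives $Tf\le(Tf^p)^{1-\theta}(T\tilde f)^\theta$. Raise this to the power $q$, note that $q(1-\theta)=\frac{d-1}d$ and $q\theta=\frac{n+1}d$, and apply H\"older's inequality in $y$ with exponents $\frac d{d-1}$ and $d$: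
\[
N_V(f)\le\Big(\int_{V^\perp}Tf^p\,dy\Big)^{\frac{d-1}d}\Big(\int_{V^\perp}(T\tilde f)^{n+1}dy\Big)^{\frac1d}.
\]
The first integral equals $\int f^p\,dx$. Raise to the power $d$ and integrate over $G$. Since $\|\tilde f\|_{p_1}^{p_1}=\|f\|_p^p$ and $\Lambda_1^*<\infty$, the right side is bounded when $\|f\|_p=1$.
\end{proof}

For signed $h\in L^p$ the transform $Th$ is defined $\mu$-almost everywhere and $|Th|\le T|h|$, so $\|Th\|_{\mathcal{X}}\le\Lambda_d^*\|h\|_p$; by duality, $\|T^*\Phi\|_{p'}\le\Lambda_d^*\|\Phi\|_{\mathcal{X}'}$. The sets $\{|y|\le r\}$ have finite $\mu$-measure and their indicators lie in $\mathcal{X}'$, so convergence in $\mathcal{X}$ implies convergence in $L^1(\{|y|\le r\},\mu)$ for every $r$.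

\subsection{Linear maps acting on the Grassmannian}

Let $1\le j<N$ and let $G_{j,N}$ be the Grassmannian of $j$-dimensional subspaces of $\mathbb{R}^N$ with its unique rotation-invariant probability $dV$. For a linear map $L:\mathbb{R}^j\to\mathbb{R}^{N-j}$ let $V_L=\{(u,Lu)\}$ be its graph and $D(L)=\det(I+L^TL)^{1/2}$ the Jacobian of $u\mapsto(u,Lu)$. For an invertible linear map $A_0$ of $\mathbb{R}^N$ let $J_V=J_V(A_0)$ be the factor by which $A_0:V\to A_0V$ multiplies $j$-dimensional volume.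

\begin{lemma}\label{lem:grassmann}
\emph{(a)} Almost every $V\in G_{j,N}$ is a graph, and $dV=c\,D(L)^{-N}dL$.

\emph{(b)} For measurable $\Theta\ge0$ on $G_{j,N}$,
$\ \int J_V^{-N}\,\Theta(A_0V)\,dV=|\det A_0|^{-j}\int\Theta\,dV$.
\end{lemma}

\begin{proof}
Write $v=(v_1,\dots,v_j)\in(\mathbb{R}^N)^j$ as an $N\times j$ matrix with upper $j\times j$ block $Z$ and lower block $Z'$. Outside a null set $Z$ is invertible, and the columns span $V_L$ with $L=Z'Z^{-1}$. Each of the $N-j$ rows of $Z'$ is a row of $L$ times $Z$, so $dv=|\det Z|^{N-j}dZ\,dL$. The $j$-volume of the parallelepiped spanned by the columns is $\operatorname{vol}(v)=|\det Z|\,D(L)$, and Lebesgue measure on $(V_L)^j$ is $D(L)^jdZ$. Hence, for $h\ge0$,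
\begin{equation}\label{eq:BP}
\int_{(\mathbb{R}^N)^j}h\,dv=\int\Big(\int_{(V_L)^j}h\,\operatorname{vol}^{N-j}dv\Big)D(L)^{-N}dL .
\end{equation}
Take $h(v)=\Theta(\operatorname{span}v)\,e^{-\sum|v_i|^2}$. The inner integral is $c_0\Theta(V_L)$ with $c_0$ independent of $L$. The left side defines a finite rotation-invariant measure on $G_{j,N}$ that is carried by the graphs, so it is a multiple of $\int\Theta\,dV$. This proves (a), and \eqref{eq:BP} becomes the linear Blaschke--Petkantschin formula $\int h\,dv=c_1\int_{G_{j,N}}\int_{V^j}h\operatorname{vol}^{N-j}dv\,dV$. Apply it to $h\circ A_0$ with the same $h$. The left side is $|\det A_0|^{-j}\int h\,dv=|\det A_0|^{-j}c_1c_0\int\Theta\,dV$. In the inner integral on the right, the substitution $v_i'=A_0v_i$ produces $J_V^{-j}$ from $dv$ and $J_V^{-(N-j)}$ from $\operatorname{vol}^{N-j}$, so it equals $J_V^{-N}c_0\Theta(A_0V)$.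
\end{proof}

For an affine bijection $A$ of $\mathbb{R}^n$ with linear part $A_0$ put $f_A=|\det A_0|^{1/p}f\circ A$. Then $\|f_A\|_p=\|f\|_p$ and $(f_{A'})_A=f_{A'A}$. We record the invariance in a polarized form that will be needed in Section~\ref{sec:existence}. Let $\mathcal{B}_V(f,h)=\int_{V^\perp}(Tf)^{q-1}Th\,dy$, so that $N_V(f)=\mathcal{B}_V(f,f)$.

\begin{lemma}\label{lem:affine}
For $0\le f,h\in L^p$ and every affine bijection $A$,
\begin{gather}
\mathcal{B}_V(f\circ A,h\circ A)=J_V^{1-q}\,|\det A_0|^{-1}\,\mathcal{B}_{A_0V}(f,h),\label{eq:NV}\\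
\int_GN_V(f_A)^{d-1}\mathcal{B}_V(f_A,h_A)\,dV=\int_GN_V(f)^{d-1}\mathcal{B}_V(f,h)\,dV.\label{eq:polar}
\end{gather}
In particular $\|Tf_A\|_{\mathcal{X}}=\|Tf\|_{\mathcal{X}}$ and $\Lambda(f_A)=\Lambda(f)$.
\end{lemma}

\begin{proof}
For $\Pi$ parallel to $V$ we have $T(f\circ A)(\Pi)=J_V^{-1}Tf(A\Pi)$. Let $V'=A_0V$ and $A(y+V)=y'+V'$ with $y'\in V'^\perp$. With respect to $V\oplus V^\perp\to V'\oplus V'^\perp$ the map $A_0$ is block triangular, so $|\det A_0|$ is $J_V$ times the Jacobian of $y\mapsto y'$, and $dy=J_V|\det A_0|^{-1}dy'$. This gives \eqref{eq:NV}. The integrand on the left of \eqref{eq:polar} is homogeneous of total degree $(d-1)q+q=Q$ in $(f,h)$, so by \eqref{eq:NV} it equals $|\det A_0|^{Q/p-d}J_V^{-(q-1)d}\,\Theta(A_0V)$, where $\Theta$ is the integrand on the right. Now $(q-1)d=n$ and $Q/p-d=k$, and Lemma~\ref{lem:grassmann}(b) applies.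
\end{proof}

\subsection{The candidate}

Integrating $\Gamma(s)(1+|z|^2)^{-s}=\int_0^\infty\tau^{s-1}e^{-\tau(1+|z|^2)}d\tau$ over $\mathbb{R}^j$ gives, for $t>0$,
\begin{equation}\label{eq:beta}
\mathcal{I}(j,t):=\int_{\mathbb{R}^j}(1+|z|^2)^{-(j+t)/2}dz=\pi^{j/2}\,\frac{\Gamma(\frac t2)}{\Gamma(\frac{j+t}2)} .
\end{equation}
Under the probability proportional to $(1+|z|^2)^{-(j+t)/2}dz$ we have $\mathbb{E}\frac1{1+|z|^2}=\frac{\mathcal{I}(j,t+2)}{\mathcal{I}(j,t)}=\frac t{j+t}$, and rotational symmetry gives the other entries of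
\begin{equation}\label{eq:moments0}
\mathbb{E}\,\frac{(1,z)(1,z)^T}{1+|z|^2}=\frac1{j+t}\operatorname{diag}(t,1,\dots,1).
\end{equation}

\begin{lemma}\label{lem:candidate}
With $\gamma=\mathcal{I}(k,d)$ we have $Tf_0(y+V)=\gamma(1+|y|^2)^{-d/2}$, the number $N_V(f_0)$ does not depend on $V$, and $\Lambda(f_0)=C_d$. Moreover $T^*[(Tf_0)^{q-1}]=\gamma^{q-1}f_0^{\,p-1}$.
\end{lemma}

\begin{proof}
In $\int_V(1+|y|^2+|v|^2)^{-(k+d)/2}dv$ substitute $v=\sqrt{1+|y|^2}\,z$. Since $dq=(k+d)p=n+d$, we get $N_V(f_0)=\gamma^q\,\mathcal{I}(n-k,k+d)$ and $\int f_0^p=\mathcal{I}(n,d)$. As $\|Tf_0\|_{\mathcal{X}}=N_V(f_0)^{1/q}$, $\frac{n+d}q=d$ and $\frac{n+d}p=k+d$,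
\[
\Lambda(f_0)^{n+d}=\Big(\pi^{\frac k2}\frac{\Gamma(\frac d2)}{\Gamma(\frac{k+d}2)}\Big)^{n+d}\Big(\pi^{\frac{n-k}2}\frac{\Gamma(\frac{k+d}2)}{\Gamma(\frac{n+d}2)}\Big)^{d}\Big(\pi^{\frac n2}\frac{\Gamma(\frac d2)}{\Gamma(\frac{n+d}2)}\Big)^{-(k+d)} .
\]
The exponents of $\Gamma(\frac d2)$, $\Gamma(\frac{k+d}2)$, $\Gamma(\frac{n+d}2)$ are $n-k$, $-n$, $k$, and the powers of $\pi$ cancel because $k(n+d)+(n-k)d-n(k+d)=0$. For the last claim, $(Tf_0)^{q-1}=\gamma^{q-1}(1+|y|^2)^{-n/2}$ and $f_0^{\,p-1}=(1+|x|^2)^{-(n-k)/2}$. Fix $x$ and let $A_0=(I+xx^T)^{1/2}$. For $U=V^\perp$ and $y=P_Ux$, the orthogonal projection of $x$, we have $J_U(A_0)^2=\det(I_U+yy^T)=1+|y|^2$. Since $U$ is invariantly distributed on $G_{n-k,n}$, Lemma~\ref{lem:grassmann}(b) with $j=n-k$ and $\Theta=1$ gives $\int_G(1+|P_{V^\perp}x|^2)^{-n/2}dV=|\det A_0|^{-(n-k)}=(1+|x|^2)^{-(n-k)/2}$.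
\end{proof}

\subsection{Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:mixed}}

Since $d\ge1$ and $dV$ is a probability,
\[
\|Tf\|_{L^q(\mu)}=\Big(\int_GN_V(f)\,dV\Big)^{1/q}\le\Big(\int_GN_V(f)^d\,dV\Big)^{1/(dq)}=\|Tf\|_{\mathcal{X}}\le C_d\|f\|_p .
\]
For $f=f_0$ both inequalities are equalities by Lemma~\ref{lem:candidate}, so $C(p,k,n)=C_d$. An extremal of \eqref{eq:main} gives equality in \eqref{eq:mixed}, so it is a multiple of some $(f_0)_A$. It remains to decide which of these are extremals. Put $\Xi_V=|\det A_0|^kJ_V^{-n}$, which has $\int_G\Xi_V\,dV=1$ by Lemma~\ref{lem:grassmann}(b). By \eqref{eq:NV}, $\frac qp-1=\frac kd$ and $q-1=\frac nd$,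
\begin{equation}\label{eq:orbit}
\|T(f_0)_A\|_{L^q(\mu)}^q=\|Tf_0\|_{L^q(\mu)}^q\int_G\Xi_V^{1/d}\,dV .
\end{equation}
If $d=1$ the last integral is $1$, and all $(f_0)_A$ are extremals. If $d>1$, strict concavity of $t\mapsto t^{1/d}$ shows that the integral is $1$ if and only if $\Xi_V$, hence $J_V$, is constant almost everywhere, and then everywhere by continuity. For $V$ spanned by $k$ vectors of an orthonormal eigenbasis of $A_0^TA_0$, the number $J_V^2$ is the product of the corresponding eigenvalues. Given two indices $i\ne l$, there are $k-1\le n-2$ further indices; adjoining $i$ or $l$ to them gives the same product, so the $i$-th and $l$-th eigenvalues coincide. Thus $J_V$ is constant if and only if $A_0$ is a multiple $\lambda$ of an orthogonal map, and then $f_0\circ A=(1+\lambda^2|x-x_0|^2)^{-(k+d)/2}$ with $x_0=A^{-1}0$. The positive multiples of these functions are exactly the functions $c\,(a+b|x-x_0|^2)^{-(k+d)/2}$, and they are extremals for every $d\ge1$.\qed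

\begin{remark}
Formula \eqref{eq:orbit} holds for all $d>0$. For $0<d<1$, that is, $\frac{n+1}{k+1}<p<\frac nk$, the function $t^{1/d}$ is strictly convex, so every $(f_0)_A$ with $A_0$ not a multiple of an orthogonal map has a larger quotient $\|Tf\|_q/\|f\|_p$ than $f_0$. The hypothesis $d\ge1$ cannot be dropped.
\end{remark}

\section{Second variation and centering}\label{sec:variation}

\subsection{The expansion of $\Lambda$}

We do not know in advance that a maximizer is positive, bounded or decaying. Multiplicative perturbations $f(1+\varepsilon\psi)$ with bounded $\psi$ need no such information, and they have a probabilistic description with error terms that do not depend on $f$. Let $f\ge0$, $\|f\|_p=1$, $F=Tf$, $N_V=N_V(f)$. Then $0<\|F\|_{\mathcal{X}}<\infty$. Let $\rho=f^p\,dx$, and let $\nu$ be the probability law of $(V,\Pi,x)$, $\Pi=y+V$, $x=y+v$, given by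
\[
d\nu=\|F\|_{\mathcal{X}}^{-Q}\;N_V^{d-1}\,F(y+V)^{q-1}f(y+v)\,dv\,dy\,dV .
\]
Integrating out $v$ and then $y$ shows: the law of $V$ is proportional to $N_V^d\,dV$; given $V$, the law of $y$ is $F^q\,dy/N_V$; given $\Pi$, the law of $x$ is $f\,dx/F(\Pi)$ on $\Pi$. The law of $\Pi$ is proportional to $N_V^{d-1}F^q\,d\mu$, and the law of $x$ is proportional to $f\,T^*[N_V^{d-1}F^{q-1}]\,dx$. For bounded measurable $\psi$ on $\mathbb{R}^n$ let $\bar\psi(\Pi)=\mathbb{E}_\nu[\psi\mid\Pi]$ and $\tilde\psi(V)=\mathbb{E}_\nu[\psi\mid V]$, and put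
\begin{align*}
D_1(\psi)&=\mathbb{E}_\nu\psi-\mathbb{E}_\rho\psi,\\
D_2(\psi)&=(q-1)\mathbb{E}_\nu\bar\psi^2+(d-1)q\,\mathbb{E}_\nu\tilde\psi^2-Q(\mathbb{E}_\nu\psi)^2-(p-1)\mathbb{E}_\rho\psi^2+p(\mathbb{E}_\rho\psi)^2 .
\end{align*}

\begin{lemma}\label{lem:variation}
There is $C_0=C_0(n,k,d)$ such that for all $f$ as above, $|\psi|\le1$ and $|\varepsilon|\le\frac12$,
\[
\Big|\log\frac{\Lambda(f(1+\varepsilon\psi))}{\Lambda(f)}-\varepsilon D_1(\psi)-\frac{\varepsilon^2}2D_2(\psi)\Big|\le C_0|\varepsilon|^3 .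
\]
If $f$ is a maximizer, then $D_1(\psi)=0$ and $D_2(\psi)\le0$ for all such $\psi$.
\end{lemma}

\begin{proof}
Since $T(f\psi)=F\bar\psi$, we have $N_V(f(1+\varepsilon\psi))=N_V\,\phi_V(\varepsilon)$ with $\phi_V(\varepsilon)=\mathbb{E}_\nu[(1+\varepsilon\bar\psi)^q\mid V]$, and so
\[
\log\frac{\Lambda(f(1+\varepsilon\psi))}{\Lambda(f)}=\frac1Q\log\mathbb{E}_\nu\big[\phi_V(\varepsilon)^d\big]-\frac1p\log\mathbb{E}_\rho\big[(1+\varepsilon\psi)^p\big].
\]
As $|\bar\psi|\le1$, we have $1+\varepsilon\bar\psi\in[\frac12,\frac32]$. So $\phi_V$ takes values in $[2^{-q},(\frac32)^q]$, and its $\varepsilon$-derivatives up to order three, taken under the expectation, are bounded by constants depending on $q$. Bounds of this kind, including the positive lower bound, pass to $\phi_V^d$ and to its expectation, and so the logarithm has bounded derivatives up to order three; the second term is treated in the same way with $\psi,p$ in place of $\bar\psi,q$. Taylor's formula gives the error bound,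 and it remains to find the coefficients. Modulo $O(\varepsilon^3)$,
\begin{align*}
\phi_V&=1+q\varepsilon\tilde\psi+\tfrac{\varepsilon^2}2q(q-1)\mathbb{E}_\nu[\bar\psi^2\mid V],\\
\phi_V^d&=1+Q\varepsilon\tilde\psi+\tfrac{\varepsilon^2}2Q\big((q-1)\mathbb{E}_\nu[\bar\psi^2\mid V]+(d-1)q\tilde\psi^2\big),\\
\tfrac1Q\log\mathbb{E}_\nu\phi_V^d&=\varepsilon\mathbb{E}_\nu\psi+\tfrac{\varepsilon^2}2\big((q-1)\mathbb{E}_\nu\bar\psi^2+(d-1)q\,\mathbb{E}_\nu\tilde\psi^2-Q(\mathbb{E}_\nu\psi)^2\big),\\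
\tfrac1p\log\mathbb{E}_\rho(1+\varepsilon\psi)^p&=\varepsilon\mathbb{E}_\rho\psi+\tfrac{\varepsilon^2}2\big((p-1)\mathbb{E}_\rho\psi^2-p(\mathbb{E}_\rho\psi)^2\big).
\end{align*}
At a maximizer the logarithm is $\le0$ for both signs of $\varepsilon$, which gives the last statement.
\end{proof}

\subsection{The test functions}\label{sub:test}

We look for test functions $\psi$ on which $D_2\le0$ is as tight as possible, so we ask where $D_2$ vanishes for the expected maximizer. For $f=f_0/\|f_0\|_p$ the law of $x$ under $\nu$ is $\rho$, by Lemma~\ref{lem:candidate}, so $D_1\equiv0$. The functional $\Lambda$ is constant on the family $c\,f_0\circ A$; along a curve $f(1+t\psi+O(t^2))$ in this family Lemma~\ref{lem:variation} therefore gives $D_2(\psi)=0$. The curves $z_t=e^{tX}x+t\beta$ give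
\[
\frac d{dt}\Big|_{t=0}\log f_0(z_t)=-(k+d)\,\frac{\langle Xx+\beta,x\rangle}{1+|x|^2}.
\]
Introduce
\[
\omega=\omega(x)=\frac{(1,x)}{\sqrt{1+|x|^2}}\in S^n\subset\mathbb{R}^{n+1},\qquad\omega=(\omega_0,\dots,\omega_n).
\]
The functions just found span the products $\omega_i\omega_l$ with $(i,l)\ne(0,0)$, and the constant $1=\sum\omega_i^2$, which comes from varying $c$, adds $\omega_0^2$. So the quadratic forms in $\omega$ are precisely the directions tangent to the family $c\,f_0\circ A$ at $f_0$. These are our test functions. As Section~\ref{sec:plane} showed, they are useful only if $f$ is aligned with $f_0$. By \eqref{eq:moments0} with $j=n$, $t=d$, the second moment of $\omega$ under the probability proportional to $f_0^p\,dx$ is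
\[
M=\frac1{n+d}\operatorname{diag}(d,1,\dots,1).
\]
We call $f\ge0$ with $\|f\|_p=1$ \emph{centered} if $\int\omega\omega^Tf^p\,dx=M$.

\begin{lemma}\label{lem:center}
For every absolutely continuous probability $\rho$ on $\mathbb{R}^n$ there is an affine bijection $A$ with $\mathbb{E}_\rho[\omega(Ax)\omega(Ax)^T]=M$. Hence for every $f\ge0$ with $\|f\|_p=1$ some $f_{A'}$ is centered.
\end{lemma}

\begin{proof}
We choose the affine image of $f_0^p$ that fits $\rho$ best, in the sense that $\mathbb{E}_\rho\log\big((f_0)_A^p/f_0^p\big)$ is maximal. That is, for $Ax=A_0x+b$ we minimize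
\[
\Psi(A)=(n+d)\,\mathbb{E}_\rho\log\frac{1+|Ax|^2}{1+|x|^2}-2\log|\det A_0| .
\]
Let $H$ be the positive definite matrix with blocks $H_{00}=1+|b|^2$, $H_{*0}=A_0^Tb$, $H_{**}=A_0^TA_0$. Then $\langle H\omega,\omega\rangle=\frac{1+|Ax|^2}{1+|x|^2}$. The Schur complement $H_{00}-H_{*0}^TH_{**}^{-1}H_{*0}$, which equals $1/(H^{-1})_{00}$ and $\det H/\det H_{**}$, is $1$. Conversely, every positive definite $H$ with $(H^{-1})_{00}=1$ arises, from $A_0=H_{**}^{1/2}$ and $b=A_0^{-1}H_{*0}$. So we minimize the continuous function $\Psi=(n+d)\mathbb{E}_\rho\log\langle H\omega,\omega\rangle-\log\det H$ over the set $\mathcal{H}$ of such $H$.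

Fix $0<\varepsilon<\frac1{n+d}$. There is $\delta\in(0,1)$ with $\rho(|\langle\omega,v\rangle|\le\delta)\le\varepsilon$ for all unit vectors $v\in\mathbb{R}^{n+1}$. Otherwise there are $\delta_j\to0$ and unit vectors $v_j\to v$ with $\rho(|\langle\omega,v\rangle|\le\delta_j+|v_j-v|)>\varepsilon$, hence $\rho(\langle\omega,v\rangle=0)\ge\varepsilon$; but $\{x:\langle\omega(x),v\rangle=0\}$ is empty or an affine hyperplane, and $\rho$ is absolutely continuous. Let $\lambda_+,\lambda_-$ be the largest and smallest eigenvalues of $H\in\mathcal{H}$ and $v_+$ a unit eigenvector for $\lambda_+$. From $(H^{-1})_{00}=1$ we get $\lambda_-\le1\le\lambda_+$. We have $\langle H\omega,\omega\rangle\ge\lambda_+\delta^2$ on the set $|\langle\omega,v_+\rangle|>\delta$, of probability at least $1-\varepsilon$, and $\langle H\omega,\omega\rangle\ge\lambda_-$ on its complement. Since $\log\lambda_+\ge0$, $\log\delta<0$ and $\log\lambda_-\le0$,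
\[
\mathbb{E}_\rho\log\langle H\omega,\omega\rangle\ge(1-\varepsilon)\log\lambda_++2\log\delta+\varepsilon\log\lambda_- .
\]
With $\log\det H\le n\log\lambda_++\log\lambda_-$ this gives
\[
\Psi\ge\big[d-(n+d)\varepsilon\big]\log\lambda_++\big[1-(n+d)\varepsilon\big]\log\frac1{\lambda_-}+2(n+d)\log\delta .
\]
Both brackets are positive, so on a sublevel set $\lambda_+$ is bounded above and $\lambda_-$ is bounded away from $0$. Sublevel sets are therefore compact, and a minimizer $A$ exists.

Put $z=Ax$ and vary along $z_t=e^{tX}z+t\beta$. The $t$-derivative of $\log(1+|z_t|^2)$ is bounded uniformly in $z$ for small $t$, so we may differentiate under the expectation: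
\[
(n+d)\,\mathbb{E}_\rho\frac{\langle Xz+\beta,z\rangle}{1+|z|^2}=\operatorname{tr}X\qquad\text{for all matrices }X\text{ and vectors }\beta.
\]
Hence $\mathbb{E}_\rho\frac{zz^T}{1+|z|^2}=\frac I{n+d}$ and $\mathbb{E}_\rho\frac z{1+|z|^2}=0$, and the trace of the first relation gives $\mathbb{E}_\rho\frac1{1+|z|^2}=\frac d{n+d}$. For $\rho=f^p\,dx$ the image of $\rho$ under $A$ is $(f_{A^{-1}})^p\,dx$, so $f_{A^{-1}}$ is centered.
\end{proof}

If $\rho$ were carried by a hyperplane, all the matrices $\mathbb{E}_\rho[\omega(Ax)\omega(Ax)^T]$ would be singular, so some hypothesis of this kind is needed.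

\section{Every maximizer is an affine image of $f_0$}\label{sec:rigidity}

\subsection{A sum of squares}

Symmetric matrices carry the inner product $\langle S,S'\rangle=\operatorname{tr}(SS')$ and its norm $|\cdot|$. A positive semidefinite matrix of trace $1$ has norm at most $1$. We identify $\mathbb{R}^n$ with $\{0\}\times\mathbb{R}^n\subset\mathbb{R}^{n+1}$, write $e_0=(1,0)$, and let $P_U$ be the orthogonal projection of $\mathbb{R}^{n+1}$ onto a subspace $U$; the symbol $V^\perp$ still means the complement in $\mathbb{R}^n$. For $\Pi=y+V$ and $r=|y|$ let $e_\Pi=(1,y)/\sqrt{1+r^2}$, a unit vector orthogonal to $V$. For $x=y+v\in\Pi$ we have $(1,x)=\sqrt{1+r^2}\,e_\Pi+v$, so $\omega(x)$ lies in $W=\mathbb{R}e_\Pi\oplus V$, and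
\begin{equation}\label{eq:omega}
\langle\omega,e_\Pi\rangle^2=\frac{1+r^2}{1+|x|^2},\qquad |P_V\omega|^2=1-\langle\omega,e_\Pi\rangle^2,\qquad |P_{V^\perp}\omega|^2=\langle\omega,e_\Pi\rangle^2-\omega_0^2 .
\end{equation}
For $f$ and $\nu$ as in Section~\ref{sec:variation} consider the conditional second moments
\[
S(\Pi)=\mathbb{E}_\nu[\omega\omega^T\mid\Pi],\qquad\Sigma(V)=\mathbb{E}_\nu[\omega\omega^T\mid V],\qquad M_\nu=\mathbb{E}_\nu\,\omega\omega^T .
\]
We compare them with their values for $f_0$. On $\Pi$, in the variable $z=v/\sqrt{1+r^2}$, the function $f_0$ is proportional to $(1+|z|^2)^{-(k+d)/2}$ and $\omega=(e_\Pi+z)/\sqrt{1+|z|^2}$, so \eqref{eq:moments0} with $(j,t)=(k,d)$ gives $S$. Given $V$, the density of $y$ is proportional to $(1+|y|^2)^{-(n+d)/2}$, so \eqref{eq:moments0} with $(j,t)=(n-k,k+d)$ gives the average of $e_\Pi e_\Pi^T$, and thus $\Sigma$. The results are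
\[
S_0(\Pi)=s_0\,e_\Pi e_\Pi^T+\frac{P_V}{k+d},\qquad\Sigma_0(V)=m_0\,e_0e_0^T+\beta_0P_{V^\perp}+\frac{P_V}{k+d},
\]
where
\[
s_0=\frac d{k+d},\qquad m_0=\frac d{n+d},\qquad\beta_0=\frac d{(k+d)(n+d)}=\frac{s_0-m_0}{n-k}.
\]

\begin{proposition}\label{prop:sos}
If $f$ is centered, then
\[
\Big|\sum_{i,l=0}^nD_2(\omega_i\omega_l)-(q-1)\,\mathbb{E}_\nu|S-S_0|^2-(d-1)q\,\mathbb{E}_\nu|\Sigma-\Sigma_0|^2\Big|\le4Q\,|M_\nu-M| .
\]
\end{proposition}

\begin{proof}
Since $\sum_{i,l}(\omega_i\omega_l)^2=1$ and $\mathbb{E}_\rho\omega\omega^T=M$,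
\[
\sum_{i,l}D_2(\omega_i\omega_l)=(q-1)\mathbb{E}_\nu|S|^2+(d-1)q\,\mathbb{E}_\nu|\Sigma|^2-Q|M_\nu|^2+p|M|^2-(p-1).
\]
We complete the squares. The norms $|S_0|$ and $|\Sigma_0|$ are constants. Let $s=\langle Se_\Pi,e_\Pi\rangle$, $\bar s=\mathbb{E}_\nu s$ and $m_\nu=\mathbb{E}_\nu\omega_0^2$. By \eqref{eq:omega},
\[
\langle S,S_0\rangle=\frac{ds+(1-s)}{k+d},\qquad\mathbb{E}_\nu\langle\Sigma,\Sigma_0\rangle=m_0m_\nu+\beta_0(\bar s-m_\nu)+\frac{1-\bar s}{k+d}.
\]
Moreover $|S_0|^2=s_0^2+\frac k{(k+d)^2}$ and $|\Sigma_0|^2=m_0^2+(n-k)\beta_0^2+\frac k{(k+d)^2}$ are the values of these two expressions at $s=\bar s=s_0$, $m_\nu=m_0$, because $1-s_0=\frac k{k+d}$ and $s_0-m_0=(n-k)\beta_0$. Since $\beta_0-\frac1{k+d}=-\frac n{(k+d)(n+d)}$, we obtain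
\begin{align*}
\mathbb{E}_\nu|S|^2&=\mathbb{E}_\nu|S-S_0|^2+|S_0|^2+\frac{2(d-1)}{k+d}(\bar s-s_0),\\
\mathbb{E}_\nu|\Sigma|^2&=\mathbb{E}_\nu|\Sigma-\Sigma_0|^2+|\Sigma_0|^2-\frac{2n}{(k+d)(n+d)}(\bar s-s_0)+2(m_0-\beta_0)(m_\nu-m_0).
\end{align*}
Using $Q-p=(q-1)+(d-1)q-(p-1)$, the quantity to be bounded is $2\kappa_1(\bar s-s_0)+\kappa_0+\mathcal{E}$, where
\begin{align*}
\kappa_1&=(q-1)\frac{d-1}{k+d}-(d-1)q\,\frac n{(k+d)(n+d)},\\
\kappa_0&=(q-1)\big(|S_0|^2-|M|^2\big)+(d-1)q\big(|\Sigma_0|^2-|M|^2\big)-(p-1)\big(1-|M|^2\big),\\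
\mathcal{E}&=2(d-1)q(m_0-\beta_0)(m_\nu-m_0)-Q\big(|M_\nu|^2-|M|^2\big).
\end{align*}
We have $0\le m_0-\beta_0\le1$, $(d-1)q\le Q$, $|m_\nu-m_0|\le|M_\nu-M|$ and $|M_\nu|+|M|\le2$, so $|\mathcal{E}|\le4Q|M_\nu-M|$. Both terms of $\kappa_1$ equal $\frac{n(d-1)}{d(k+d)}$, so $\kappa_1=0$. For $\kappa_0$ let $\Delta_0=(k+d)^2(n+d)^2$, and use $|M|^2=\frac{d^2+n}{(n+d)^2}$ and $k(n+d)^2-n(k+d)^2=(n-k)(kn-d^2)$:
\begin{align*}
\Delta_0\big(|S_0|^2-|M|^2\big)&=(d^2+k)(n+d)^2-(d^2+n)(k+d)^2=(n-k)\big[d^2(n+k+2d)+kn-d^2\big],\\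
\Delta_0\big(|\Sigma_0|^2-|M|^2\big)&=(n-k)d^2+k(n+d)^2-n(k+d)^2=(n-k)kn,\\
\Delta_0\big(1-|M|^2\big)&=(k+d)^2\,n(n+2d-1).
\end{align*}
Inserting the exponents \eqref{eq:exponents},
\[
\frac{d\,\Delta_0}{n(n-k)}\,\kappa_0=\big[d^2(n+k+2d-1)+kn\big]+(d-1)(n+d)k-d(k+d)(n+2d-1).
\]
The first two terms add up to $d^2n+2d^2k+2d^3-d^2+dkn-dk$, which is the expansion of $d(k+d)(n+2d-1)$. So $\kappa_0=0$.
\end{proof}

\begin{remark}
The two cancellations have reasons. For $f_0$ the squares, the term $\bar s-s_0$ and $\mathcal{E}$ vanish, so $\kappa_0$ is the sum of the numbers $D_2(\omega_i\omega_l)$ at $f_0$, each of which is $0$ by Section~\ref{sub:test}. If the outer exponent $d$ in \eqref{eq:mixed} is replaced by $d'$, the coefficient $(d-1)q$ in $D_2$ becomes $(d'-1)q$ and $\kappa_1$ becomes $\frac{n(d-d')}{d(k+d)}$. So for \eqref{eq:main} itself, where $d'=1$, an uncontrolled linear term survives unless $d=1$. The hypothesis $d\ge1$ gives the second square its sign.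
\end{remark}

Let $f$ be a centered maximizer. By Lemma~\ref{lem:variation}, $D_1(\omega_i\omega_l)=0$, so $M_\nu=M$, and $D_2(\omega_i\omega_l)\le0$. Proposition~\ref{prop:sos} gives $S=S_0$ almost surely. The law of $\Pi$ is proportional to $N_V^{d-1}F^q\,d\mu$ with $N_V>0$, so $S=S_0$ for $\mu$-almost every $\Pi$ with $F(\Pi)>0$. Let $h=f/(1+|x|^2)$ and let $v_1,\dots,v_k$ be the coordinates of $v=x-y$ in any orthonormal basis of $V$. The components of $\omega$ along $e_\Pi$ and along this basis are $\sqrt{1+r^2}$ and $v_a$, divided by $\sqrt{1+|x|^2}$. So $S=S_0$ means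
\begin{equation}\label{eq:moments}
\int_\Pi h\,dx=\frac{s_0F(\Pi)}{1+r^2},\qquad\int_\Pi v_ah\,dx=0,\qquad\int_\Pi v_av_bh\,dx=\frac{\delta_{ab}}{k+d}F(\Pi).
\end{equation}
If $F(\Pi)=0$ then $f=0$ almost everywhere on $\Pi$ and \eqref{eq:moments} holds too. Thus \eqref{eq:moments} holds for $\mu$-almost every $\Pi$.

\subsection{From moments to the transform}

As in Section~\ref{sec:plane}, moments on neighboring planes are linked by differential identities, and to state them we need planes with frames. We recall the calculus on $SO(N)$, with Haar probability $dg$. For $i<l$ let $X_{il}$ be the skew matrix with $X_{il}e_i=e_l$, $X_{il}e_l=-e_i$, and zero on the other basis vectors, and let $Y_{il}\phi(g)=\frac d{dt}\big|_{t=0}\phi(ge^{tX_{il}})$ be the corresponding left-invariant vector field. The $Y_{il}$ form a basis of every tangent space. Since $dg$ is right-invariant, $\int Y_{il}\phi\,dg=0$, so $\int\phi\,Y_{il}\zeta\,dg=-\int\zeta\,Y_{il}\phi\,dg$. An integrable function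 with $Y_{il}\phi=0$ for all $i<l$ in the sense of distributions is constant almost everywhere, because $SO(N)$ is connected.

\begin{proposition}\label{prop:transform}
If $0\le f\in L^p$ satisfies \eqref{eq:moments} for $\mu$-almost every $\Pi$, then $Tf=c\,Tf_0$ almost everywhere for a constant $c\ge0$.
\end{proposition}

\begin{proof}
Let $V_0=\operatorname{span}(e_1,\dots,e_k)$. The map $(g,\eta)\mapsto g(\eta+V_0)$ from $SO(n)\times V_0^\perp$ to $M_{k,n}$ sends $dg\,d\eta$ to $\mu$. For a monomial $m$ on $V_0$ of degree at most $2$ put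
\[
I_m(g,\eta)=\int_{V_0}m(\theta)\,h(g(\theta+\eta))\,d\theta,\qquad F(g,\eta)=\int_{V_0}f(g(\theta+\eta))\,d\theta .
\]
Let $1\le a\le k<\alpha\le n$. We claim that for $\deg m\le1$, in the sense of distributions on $SO(n)\times V_0^\perp$,
\begin{equation}\label{eq:moment-identity}
Y_{a\alpha}I_m=\partial_{\eta_\alpha}I_{m\theta_a}+\eta_\alpha I_{\partial_am}.
\end{equation}
Let first $f\in C_c^\infty$, of any sign. Since $X_{a\alpha}(\theta+\eta)=\theta_ae_\alpha-\eta_\alpha e_a$, we have $Y_{a\alpha}[h(g(\theta+\eta))]=(\theta_a\partial_{\eta_\alpha}-\eta_\alpha\partial_{\theta_a})[h(g(\theta+\eta))]$; multiply by $m$, integrate over $V_0$, and integrate by parts in $\theta_a$. For our $f$ take $f_j\in C_c^\infty$ with $f_j\to f$ in $L^p$ and $h_j=f_j/(1+|x|^2)$. At $x=g(\theta+\eta)$ we have $|\theta|\le|x|$, so $|m(\theta)|\le1+|x|^2$ for monomials of degree at most $2$; this is where the restriction on the degree comes from. Hence $|I_m[h_j]-I_m[h]|\le T|f_j-f|$ at the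 plane $g(\eta+V_0)$, and the right side tends to $0$ in $\mathcal{X}$, hence in $L^1_{\mathrm{loc}}$. So \eqref{eq:moment-identity} passes to the limit.

In the basis $ge_1,\dots,ge_k$ of $gV_0$, \eqref{eq:moments} says that $I_1=\frac d{k+d}\frac F{1+|\eta|^2}$, $I_{\theta_a}=0$ and $I_{\theta_a^2}=\frac F{k+d}$ almost everywhere. Taking $m=\theta_a$ in \eqref{eq:moment-identity} gives
\[
0=\frac1{k+d}\Big(\partial_{\eta_\alpha}F+\frac{d\,\eta_\alpha}{1+|\eta|^2}F\Big),\qquad\text{that is,}\qquad\partial_{\eta_\alpha}\big[(1+|\eta|^2)^{d/2}F\big]=0\quad(\alpha>k).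
\]
A locally integrable function whose distributional $\eta$-derivatives vanish depends on $g$ only, so $F(g,\eta)=\phi(g)(1+|\eta|^2)^{-d/2}$ with $\phi\in L^1(SO(n))$. Taking $m=1$ gives $Y_{a\alpha}I_1=\partial_{\eta_\alpha}I_{\theta_a}=0$, and $I_1=s_0\phi(g)(1+|\eta|^2)^{-(d+2)/2}$, so $Y_{a\alpha}\phi=0$ for $a\le k<\alpha$. For $\kappa\in SO(k)\times SO(n-k)$ we have $F(g\kappa,\eta)=F(g,\kappa\eta)$ and $|\kappa\eta|=|\eta|$, so $\phi(g\kappa)=\phi(g)$ for almost every $g$, and the fields $Y_{il}$ with $i,l\le k$ or $i,l>k$ annihilate $\phi$ as well. So $\phi$ is constant, and Lemma~\ref{lem:candidate} finishes the proof.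
\end{proof}

\subsection{Injectivity}

Let $\hat g(\xi)=\int g(x)e^{-2\pi i\langle x,\xi\rangle}dx$. Two elementary facts will be used here and in Section~\ref{sec:existence}. By Fubini's theorem, for $g\in L^1(\mathbb{R}^n)$ the Fourier transform of $y\mapsto Tg(y+V)$ on $V^\perp$ is the restriction of $\hat g$ to $V^\perp$. And there is $c_2>0$ such that, for $\phi\ge0$ or $\phi\in C_c(\mathbb{R}^n)$,
\begin{equation}\label{eq:polarcoord}
\int_G\int_{V^\perp}\phi(\xi)\,d\xi\,dV=c_2\int_{\mathbb{R}^n}\phi(\xi)\,|\xi|^{-k}d\xi .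
\end{equation}
Indeed, in polar coordinates the radial weights are $t^{n-k-1}dt$ on both sides, and averaging over the unit sphere of $V^\perp$ and then over $V$ gives the rotation-invariant probability on $S^{n-1}$.

\begin{lemma}\label{lem:injective}
If $g\in L^p(\mathbb{R}^n)$ is real-valued and $Tg=0$ $\mu$-almost everywhere, then $g=0$.
\end{lemma}

\begin{proof}
Let $\hat\chi\in C_c^\infty(\mathbb{R}^n\setminus\{0\})$ and let $\chi_1$ be the Schwartz function with $\hat\chi_1=|\xi|^k\hat\chi$. Fourier inversion on $V^\perp$ gives $T\chi_1(x+V)=\int_{V^\perp}\hat\chi_1(\xi)e^{2\pi i\langle x,\xi\rangle}d\xi$, and \eqref{eq:polarcoord} gives $T^*T\chi_1=c_2\chi$. From $|\chi_1|\le C(1+|x|^2)^{-(k+n)/2}$ we get $T|\chi_1|\le C(1+|y|^2)^{-n/2}$, so $T|\chi_1|\in\mathcal{X}'$, while $T|g|\in\mathcal{X}$. So Fubini's theorem applies, and $c_2\int g\chi\,dx=\int Tg\,T\chi_1\,d\mu=0$. Thus the tempered distribution $\hat g$ is supported in $\{0\}$, so $g$ is a polynomial, and a polynomial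 in $L^p$, $p<\infty$, vanishes.
\end{proof}

\begin{corollary}\label{cor:rigidity}
Every maximizer has the form $c\,f_0\circ A$ with $c>0$ and $A$ an affine bijection.
\end{corollary}

\begin{proof}
Normalize $\|f\|_p=1$. By Lemmas~\ref{lem:center} and~\ref{lem:affine} some $f_{A'}$ is a centered maximizer. It satisfies \eqref{eq:moments}, so $T(f_{A'}-cf_0)=0$ by Proposition~\ref{prop:transform}, and $f_{A'}=cf_0$ by Lemma~\ref{lem:injective}; here $c>0$ because $f\not\equiv0$.
\end{proof}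

\section{Mass does not vanish}\label{sec:vanishing}

The affine group is not compact: if $f$ is a maximizer, the maximizing sequence $f(\cdot-je_1)$ tends to $0$ weakly. One can only hope for convergence after applying affine maps, and the first thing to exclude is a sequence with $\Lambda(f_j)\ge c$ all of whose affine images lose their mass on bounded sets. We do this at the endpoint $d=1$, where the problem lives on a sphere and the frames form a compact group, and transfer the result by Lemma~\ref{lem:interpolation}. Until Corollary~\ref{cor:nonvanishing}, $d=1$, $p=p_1=\frac{n+1}{k+1}$ and $q=Q=n+1$. Let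
\[
w(x)=(1+|x|^2)^{-(n-k)/2},\qquad\mathfrak{m}(f)=\sup_A\int f_A\,w\,dx ,
\]
the supremum being over affine bijections. Since $p_1'(n-k)=n+1>n$, we have $w\in L^{p_1'}$. Since $(f_{A'})_A=f_{A'A}$, we have $\mathfrak{m}(f_{A'})=\mathfrak{m}(f)$.

\begin{proposition}\label{prop:nonvanishing}
For every $c>0$ there is $c'>0$ such that $f\ge0$, $\|f\|_{p_1}=1$ and $\|Tf\|_{n+1}\ge c$ imply $\mathfrak{m}(f)\ge c'$.
\end{proposition}

\subsection{The endpoint on the sphere}

For $f$ on $\mathbb{R}^n$ let $\varphi$ be the even function on $S^n$ with $\varphi(\omega(x))=f(x)(1+|x|^2)^{(k+1)/2}$. For $W\in G_{k+1,n+1}$ let $\sigma_W$ be surface measure on the great sphere $S^n\cap W$ and $\mathcal{R}\varphi(W)=\int\varphi\,d\sigma_W$. To $\Pi=y+V$ we associate $W=\mathbb{R}e_\Pi\oplus V$, as before.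

\begin{lemma}\label{lem:sphere}
With $r=|y|$, we have $Tf(\Pi)=\frac12(1+r^2)^{-1/2}\mathcal{R}\varphi(W)$ and $d\mu=c\,(1+r^2)^{(n+1)/2}dW$, so that $(Tf)^{n+1}d\mu=c\,(\mathcal{R}\varphi)^{n+1}dW$. Moreover $\int f^{p_1}dx=\frac12\int_{S^n}\varphi^{p_1}d\sigma$ and $\int fw\,dx=\frac12\int_{S^n}\varphi\,d\sigma$. The probability $f\,dx/Tf(\Pi)$ on $\Pi$ corresponds to the symmetric probability $\varphi\,d\sigma_W/\mathcal{R}\varphi(W)$ modulo $\omega\mapsto-\omega$.
\end{lemma}

\begin{proof}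
In $\mathbb{R}^{j+1}$ consider an affine hyperplane at distance $\ell>0$ from the origin. A surface element $dx$ at a point $\xi$ of it makes an angle with cosine $\ell/|\xi|$ with the sphere through $\xi$, so its central projection to the unit sphere has area $d\sigma=\ell\,|\xi|^{-(j+1)}dx$, and the image is an open hemisphere. Apply this to $\{1\}\times\Pi\subset W$, where $j=k$, $\ell=\sqrt{1+r^2}$, $|\xi|^2=1+|x|^2$: we get $f\,dx=(1+r^2)^{-1/2}\varphi\,d\sigma_W$, which gives the first and last claims. Apply it to $\{1\}\times\mathbb{R}^n$, where $j=n$, $\ell=1$: we get $d\sigma=(1+|x|^2)^{-(n+1)/2}dx$, and $(k+1)p_1=(k+1)+(n-k)=n+1$ gives the two integrals.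

For the measure write $\Pi=\{(u,Lu+b):u\in\mathbb{R}^k\}$, so $V=V_L$ and $dV=cD(L)^{-n}dL$ by Lemma~\ref{lem:grassmann}(a). The map $(u,b)\mapsto(u,Lu+b)$ has determinant $1$ and is block triangular for $\mathbb{R}^k\oplus\mathbb{R}^{n-k}\to V\oplus V^\perp$, so $dy=D(L)^{-1}db$ and $d\mu=cD(L)^{-(n+1)}dL\,db$. The subspace $W$ is the graph of $L'=(b,L):\mathbb{R}^{k+1}\to\mathbb{R}^{n-k}$, so $dW=cD(L')^{-(n+1)}dL\,db$. The number $D(L')$ is the volume spanned by $(1,0,b)$ and the vectors $(0,e_a,Le_a)$; the latter span a base of volume $D(L)$ in $V$, and the height is $|(1,y)|=\sqrt{1+r^2}$. So $D(L')=D(L)\sqrt{1+r^2}$.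
\end{proof}

Since $\Lambda_1^*<\infty$ and $|\mathcal{R}\varphi|\le\mathcal{R}|\varphi|$, the operator $\mathcal{R}$ is bounded from the even functions in $L^{p_1}(S^n)$ to $L^{n+1}(G_{k+1,n+1})$.

\subsection{The traceless second moment controls the transform}

For even $\varphi$ define the matrix-valued function
\[
\mathcal{R}^\circ\varphi(W)=\int\varphi\,\omega\omega^T\,d\sigma_W-\frac{\mathcal{R}\varphi(W)}{k+1}P_W ,
\]
which generalizes the pair $(\alpha,\beta)$ of Section~\ref{sec:plane}. The next lemma turns the analogue of \eqref{eq:tilt} into an estimate. Since that identity has one derivative on each side, no derivatives are lost; to see this in $L^{n+1}$ we use the following textbook fact. On a compact connected Riemannian manifold with Laplacian $\Delta$, every smooth $\eta$ of mean zero is $\Delta\zeta$ for a unique smooth $\zeta$ of mean zero, and $\|\zeta\|_{W^{2,s}}\le C_s\|\eta\|_{L^s}$ for $1<s<\infty$.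

\begin{lemma}\label{lem:elliptic}
For even $\varphi\in L^{p_1}(S^n)$,
$\ \|\mathcal{R}\varphi\|_{L^{n+1}}\le C\big(\|\mathcal{R}^\circ\varphi\|_{L^{n+1}}+\|\varphi\|_{L^1}\big)$.
\end{lemma}

\begin{proof}
Since $|\mathcal{R}(\varphi\,\omega_i\omega_l)|\le\mathcal{R}|\varphi|$, all three norms are continuous in $\varphi\in L^{p_1}$, so we may take $\varphi$ smooth. Let $K=SO(n+1)$, $W_0=\operatorname{span}(e_0,\dots,e_k)$, $S^k=S^n\cap W_0$, and for $0\le a,b\le k$
\[
F(g)=\int_{S^k}\varphi(g\theta)\,d\theta,\qquad F_{ab}(g)=\int_{S^k}\varphi(g\theta)\,\theta_a\theta_b\,d\theta,\qquad F^\circ_{ab}=F_{ab}-\frac{\delta_{ab}}{k+1}F .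
\]
Then $F(g)=\mathcal{R}\varphi(gW_0)$, and $(F^\circ_{ab}(g))$ is the matrix of $\mathcal{R}^\circ\varphi(gW_0)$ in the basis $ge_0,\dots,ge_k$. The map $g\mapsto gW_0$ sends $dg$ to $dW$, so the norms may be computed on $K$. For $0\le c\le k<\alpha\le n$ and $\theta\in W_0$ we have $X_{c\alpha}\theta=\theta_ce_\alpha$, so
\[
Y_{c\alpha}F_{ab}(g)=\int_{S^k}\theta_a\theta_b\theta_c\;d\varphi_{g\theta}[ge_\alpha]\,d\theta ,
\]
which is symmetric in $a,b,c$. Hence $Y_{c\alpha}F_{aa}=Y_{a\alpha}F_{ac}$. Summing over $a$ and using $\sum_aF_{aa}=F$ gives $Y_{c\alpha}F=\sum_aY_{a\alpha}F^\circ_{ac}+\frac1{k+1}Y_{c\alpha}F$, that is, since $k\ge1$,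
\[
Y_{c\alpha}F=\frac{k+1}k\sum_{a=0}^kY_{a\alpha}F^\circ_{ac}.
\]
Give $K$ the left-invariant metric in which the $Y_{il}$ are orthonormal. Its volume is a multiple of $dg$, and $\int\langle\nabla\phi,\nabla\zeta\rangle\,dg=\sum\int Y_{il}\phi\,Y_{il}\zeta\,dg=-\int\phi\sum Y_{il}^2\zeta\,dg$, so its Laplacian is $\Delta=\sum_{i<l}Y_{il}^2$. The function $F$ is invariant under right multiplication by $SO(k+1)\times SO(n-k)$, so $Y_{il}F=0$ if $i,l\le k$ or $i,l>k$, and $\Delta F=\frac{k+1}k\sum_{a,c,\alpha}Y_{c\alpha}Y_{a\alpha}F^\circ_{ac}$. For smooth $\eta$ of mean zero let $\Delta\zeta=\eta$ as above, and let $s=(n+1)'$. Integrating by parts,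
\[
\Big|\int F\eta\,dg\Big|=\Big|\int\zeta\,\Delta F\,dg\Big|=\frac{k+1}k\Big|\sum_{a,c,\alpha}\int F^\circ_{ac}\,Y_{a\alpha}Y_{c\alpha}\zeta\,dg\Big|\le C\|\mathcal{R}^\circ\varphi\|_{n+1}\|\eta\|_s .
\]
For arbitrary smooth $\eta$, with bars denoting means, $\int(F-\bar F)\eta=\int F(\eta-\bar\eta)$ and $\|\eta-\bar\eta\|_s\le2\|\eta\|_s$. So $\|F-\bar F\|_{n+1}\le C\|\mathcal{R}^\circ\varphi\|_{n+1}$ by duality. Finally $\bar F=\int_{S^k}\int_K\varphi(g\theta)\,dg\,d\theta=c\int_{S^n}\varphi\,d\sigma$.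
\end{proof}

\subsection{Proof of Proposition~\ref{prop:nonvanishing}}

To use the second variation we need something that is maximal. The class of sequences that lose their mass is stable under bounded multiplicative perturbations, so a sequence that is asymptotically best \emph{within that class} behaves like a maximizer.

Call $(f_j)$ with $f_j\ge0$, $\|f_j\|_{p_1}=1$ \emph{vanishing} if $\mathfrak{m}(f_j)\to0$. If the proposition fails for some $c$, there is a vanishing sequence with $\Lambda(f_j)\ge c$. Let then $\mathbf{v}\in[c,\Lambda_1^*]$ be the supremum of $\limsup_j\Lambda(f_j)$ over all vanishing sequences. For each $j$ pick, from a vanishing sequence with $\limsup\Lambda>\mathbf{v}-\frac1j$, a term $f_j$ with $\mathfrak{m}(f_j)<\frac1j$ and $\Lambda(f_j)>\mathbf{v}-\frac1j$. Then $(f_j)$ is vanishing, and $\Lambda(f_j)\to\mathbf{v}$ by the definition of $\mathbf{v}$. Since $\mathfrak{m}$, $\Lambda$ and the norm are affine invariant, we may assume by Lemma~\ref{lem:center}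 that each $f_j$ is centered. A superscript $j$ marks the objects of Sections~\ref{sec:variation} and~\ref{sec:rigidity} built from $f_j$.

Fix $|\psi|\le1$ and $0<|\varepsilon|\le\frac12$. We have $\frac12f_j\le f_j(1+\varepsilon\psi)\le\frac32f_j$, so the normalization of $f_j(1+\varepsilon\psi)$ is at most $3f_j$ and forms a vanishing sequence. Hence $\limsup_j\Lambda(f_j(1+\varepsilon\psi))\le\mathbf{v}$, and since $\Lambda(f_j)\to\mathbf{v}>0$, Lemma~\ref{lem:variation} gives
\[
\limsup_j\big(\varepsilon D_1^j(\psi)+\tfrac{\varepsilon^2}2D_2^j(\psi)\big)\le C_0|\varepsilon|^3 .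
\]
The numbers $D_2^j(\psi)$ are bounded, so using both signs of $\varepsilon$ we get $\limsup_j|D_1^j(\psi)|\le C|\varepsilon|$ for all small $\varepsilon$, that is, $D_1^j(\psi)\to0$. Then $\limsup_jD_2^j(\psi)\le2C_0|\varepsilon|$ for all small $\varepsilon$, so $\limsup_jD_2^j(\psi)\le0$. With $\psi=\omega_i\omega_l$ we obtain $M_{\nu^j}\to M$, and Proposition~\ref{prop:sos} with $d=1$ yields $\mathbb{E}_{\nu^j}|S^j-S_0|^2\to0$.

For $d=1$ we have $S_0=\frac1{k+1}P_W$. As $S^j$ is supported on $W$ with trace $1$, $|S^j-S_0|^2=|S^j|^2-\frac1{k+1}\le1$. By Lemma~\ref{lem:sphere}, $\mathcal{R}^\circ\varphi_j=\mathcal{R}\varphi_j\,(S^j-S_0)$, and the law of $W$ under $\nu^j$ is proportional to $(\mathcal{R}\varphi_j)^{n+1}dW$. Since $n+1\ge2$,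
\[
\|\mathcal{R}^\circ\varphi_j\|_{n+1}^{n+1}=\|\mathcal{R}\varphi_j\|_{n+1}^{n+1}\;\mathbb{E}_{\nu^j}|S^j-S_0|^{n+1}\le C\,\mathbb{E}_{\nu^j}|S^j-S_0|^2\to0 .
\]
Also $\|\varphi_j\|_{L^1}=2\int f_jw\,dx\le2\mathfrak{m}(f_j)\to0$. Lemma~\ref{lem:elliptic} gives $\|\mathcal{R}\varphi_j\|_{n+1}\to0$, that is, $\Lambda(f_j)\to0$, which contradicts $\mathbf{v}\ge c$.\qed

\begin{corollary}\label{cor:nonvanishing}
Let $d\ge1$, $p=p_d$. For every $c>0$ there are $R,c''>0$ such that $f\ge0$, $\|f\|_p=1$ and $\Lambda(f)\ge c$ imply $\int_{B_R}f_A\,dx\ge c''$ for some affine bijection $A$, where $B_R=\{|x|<R\}$.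
\end{corollary}

\begin{proof}
By Lemma~\ref{lem:interpolation}, $\tilde f=f^{\,p/p_1}$ has $\|\tilde f\|_{p_1}=1$ and $\|T\tilde f\|_{n+1}^{n+1}\ge c^Q$. Proposition~\ref{prop:nonvanishing} gives $c'>0$, depending only on $c,n,k,d$, and $A$ with $\int g\,w\,dx\ge c'/2$ for $g=|\det A_0|^{1/p_1}\tilde f\circ A=(f_A)^{p/p_1}$. Choose $R$ with $\|w\mathbf{1}_{|x|\ge R}\|_{p_1'}\le c'/4$. Since $\|g\|_{p_1}=1$ and $w\le1$, we get $\int_{B_R}g\ge c'/4$. Since $p\le p_1$, H\"older's inequality gives $\int_{B_R}g\le|B_R|^{1-p/p_1}\big(\int_{B_R}f_A\big)^{p/p_1}$.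
\end{proof}

\section{Existence of a maximizer}\label{sec:existence}

Let $d\ge1$. Corollary~\ref{cor:nonvanishing} gives maximizing sequences with a nonzero weak limit, but splitting the norms requires convergence almost everywhere, and a maximizing sequence might oscillate. One step of the Euler--Lagrange iteration removes the oscillation: it does not decrease $\Lambda$, and it passes through the smoothing operator $T^*$.

\subsection{The improvement map}

For $f\ge0$ with $\|f\|_p=1$ and $F=Tf$ let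
\[
\Phi_f=N_V(f)^{d-1}F^{q-1},\qquad u_f=T^*\Phi_f,\qquad U(f)=\big(u_f/\|u_f\|_{p'}\big)^{1/(p-1)} .
\]

\begin{lemma}\label{lem:improve}
We have $\|\Phi_f\|_{\mathcal{X}'}=\Lambda(f)^{Q-1}$ and $\Lambda(f)^Q\le\|u_f\|_{p'}<\infty$. Moreover $\|U(f)\|_p=1$, $\Lambda(U(f))\ge\Lambda(f)$, and $U(f_A)=U(f)_A$ for every affine bijection $A$.
\end{lemma}

\begin{proof}
For fixed $V$ the $L^{q'}(V^\perp)$ norm of $\Phi_f$ is $N_V^{d-1}N_V^{1/q'}=N_V^{d-1/q}$, and $(d-\frac1q)Q'=\frac{Q-1}q\cdot\frac Q{Q-1}=d$. So $\|\Phi_f\|_{\mathcal{X}'}=(\int N_V^d\,dV)^{1/Q'}=\Lambda(f)^{Q-1}$, and $u_f\in L^{p'}$. Next $\int u_ff\,dx=\int\Phi_fF\,d\mu=\Lambda(f)^Q>0$, so $\|u_f\|_{p'}\ge\Lambda(f)^Q$. Since $\frac p{p-1}=p'=1+\frac1{p-1}$, we have $\|U(f)\|_p=1$ and $\int u_fU(f)\,dx=\|u_f\|_{p'}$. Therefore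
\[
\Lambda(f)^Q\le\|u_f\|_{p'}=\int\Phi_f\,TU(f)\,d\mu\le\Lambda(f)^{Q-1}\Lambda(U(f)).
\]
For $0\le h\in L^p$ we have $\int u_fh\,dx=\int_GN_V(f)^{d-1}\mathcal{B}_V(f,h)\,dV$, so \eqref{eq:polar} says $\int u_{f_A}h_A\,dx=\int u_fh\,dx=|\det A_0|\int(u_f\circ A)(h\circ A)\,dx$. Hence $u_{f_A}$ is a positive multiple of $u_f\circ A$, and $U(f_A)$ is a positive multiple of $U(f)_A$; both have norm $1$.
\end{proof}

\subsection{Local compactness of $T^*$}

We use the Kolmogorov--Riesz criterion: if $(u_j)$ is bounded in $L^1(B_R)$ and $\sup_j\|u_j(\cdot+z)-u_j\|_{L^1(B_R)}\to0$ as $z\to0$, both for every $R$, then $(u_j)$ is precompact in $L^1(B_R)$ for every $R$.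

\begin{lemma}\label{lem:compact}
If $(\Phi_j)$ is bounded in $\mathcal{X}'$, then $(T^*\Phi_j)$ is precompact in $L^1(B_R)$ for every $R$.
\end{lemma}

\begin{proof}
The sequence $u_j=T^*\Phi_j$ is bounded in $L^{p'}$, hence in $L^1(B_R)$. For $|\chi|\le1$ supported in $B_R$ and $|z|\le1$ let $g=\chi(\cdot-z)-\chi$. Then
$\int(u_j(\cdot+z)-u_j)\chi\,dx=\int\Phi_j\,Tg\,d\mu\le\|\Phi_j\|_{\mathcal{X}'}\|Tg\|_{\mathcal{X}}$, so it suffices to show that $\|Tg\|_{\mathcal{X}}\to0$ as $z\to0$, uniformly in $\chi$. Constants now depend on $R$. As $|g|\le2$ and $g$ is supported in $B_{R+1}$, the function $Tg$ is bounded by a constant and supported in $\{|y|\le R+1\}$. So $\int_{V^\perp}|Tg|^q\,dy\le C$, and since $d\ge1$,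
\[
\|Tg\|_{\mathcal{X}}^Q\le C\int|Tg|^q\,d\mu\le C\,\|Tg\|_{L^2(\mu)}^{\min(2,q)},
\]
by boundedness of $Tg$ if $q\ge2$ and by H\"older's inequality on the support if $q<2$. By Plancherel's theorem on $V^\perp$ and \eqref{eq:polarcoord}, for every $\lambda>0$,
\[
\|Tg\|_{L^2(\mu)}^2=c_2\int|\hat g|^2|\xi|^{-k}d\xi\le C|z|^2\int_{|\xi|\le\lambda}|\xi|^{2-k}d\xi+C\lambda^{-k},
\]
because $|\hat g(\xi)|=|e^{-2\pi i\langle z,\xi\rangle}-1|\,|\hat\chi(\xi)|\le C|z||\xi|$ and $\|\hat g\|_2=\|g\|_2\le C$. The integral is finite since $k<n$. Let $z\to0$ and then $\lambda\to\infty$.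
\end{proof}

\subsection{Convergence of a maximizing sequence}

Two more textbook facts are used, for a sequence $(f_j)$ that is bounded in $L^p$, $1<p<\infty$, and converges to $f$ almost everywhere. First, $f\in L^p$ and $f_j\to f$ weakly in $L^p$. Second, the Brezis--Lieb lemma: $\|f_j\|_p^p-\|f_j-f\|_p^p\to\|f\|_p^p$.

\begin{proposition}\label{prop:existence}
A maximizer exists.
\end{proposition}

\begin{proof}
\emph{Step 1: a good sequence.} Take $g_j\ge0$ with $\|g_j\|_p=1$, $\Lambda(g_j)\to\Lambda_d^*$ and $\Lambda(g_j)\ge\Lambda_d^*/2$. By Lemma~\ref{lem:improve}, $\Lambda(U(g_j))\ge\Lambda(g_j)$. Let $A_j$ be given by Corollary~\ref{cor:nonvanishing} for $U(g_j)$ with $c=\Lambda_d^*/2$, and put $f_j=U(g_j)_{A_j}=U((g_j)_{A_j})$. Then $\|f_j\|_p=1$, $\Lambda(f_j)\to\Lambda_d^*$, $\int_{B_R}f_j\ge c''$, and $f_j=(c_jT^*\Phi_j)^{1/(p-1)}$ with $\|\Phi_j\|_{\mathcal{X}'}\le(\Lambda_d^*)^{Q-1}$ and $0<c_j\le(\Lambda_d^*/2)^{-Q}$. By Lemma~\ref{lem:compact} and a diagonal argument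 over balls, along a subsequence $T^*\Phi_j$ converges almost everywhere and $c_j$ converges. So $f_j\to f$ almost everywhere, hence weakly in $L^p$, and $\int_{B_R}f\ge c''$. Put $t=\|f\|_p^p\in(0,1]$ and $h_j=f_j-f$. By the Brezis--Lieb lemma, $\|h_j\|_p^p\to1-t$.

\emph{Step 2: $Th_j\to0$ almost everywhere along a subsequence.} The sequence $|h_j|$ is bounded in $L^p$ and tends to $0$ almost everywhere, hence weakly. For $r>0$ the indicator of $\{|y|\le r\}$ lies in $\mathcal{X}'$, so $T^*\mathbf{1}_{|y|\le r}\in L^{p'}$, and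
\[
\int_{|y|\le r}T|h_j|\,d\mu=\int|h_j|\;T^*\mathbf{1}_{|y|\le r}\,dx\to0 .
\]
A diagonal argument over $r=1,2,\dots$ gives the subsequence.

\emph{Step 3: splitting the mixed norm.} Let $F=Tf$ and $\varepsilon>0$. Convexity gives $|\tau+\tau'|^q\le(1-s)^{1-q}|\tau'|^q+s^{1-q}|\tau|^q$ for $0<s<1$; choose $s$ with $(1-s)^{1-q}=1+\varepsilon$. Then
\[
Z_j:=\big((Tf_j)^q-F^q-(1+\varepsilon)|Th_j|^q\big)^+\le s^{1-q}F^q ,
\]
and $Z_j\to0$ almost everywhere by Step 2. For almost every $V$ we have $N_V(f)<\infty$, so $\int_{V^\perp}Z_j\,dy\to0$ by dominated convergence; these integrals are at most $s^{1-q}N_V(f)\in L^d(G)$, so they tend to $0$ in $L^d(G)$. Now $\|\Phi\|_{\mathcal{X}}^q$ is the $L^d(G)$ norm of $\int_{V^\perp}|\Phi|^q\,dy$, and $d\ge1$. Integrating $(Tf_j)^q\le F^q+(1+\varepsilon)|Th_j|^q+Z_j$ in $y$ and using the triangle inequality in $L^d(G)$,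
\[
(\Lambda_d^*)^q=\lim_j\|Tf_j\|_{\mathcal{X}}^q\le\|F\|_{\mathcal{X}}^q+(1+\varepsilon)\limsup_j\|Th_j\|_{\mathcal{X}}^q\le(\Lambda_d^*)^q\big(t^{q/p}+(1+\varepsilon)(1-t)^{q/p}\big).
\]
Letting $\varepsilon\to0$ gives $1\le t^{q/p}+(1-t)^{q/p}$. Since $q/p>1$, the right side is less than $t+(1-t)=1$ for $0<t<1$: dividing the mass into two parts strictly loses. As $t>0$, we conclude $t=1$. Hence $f_j\to f$ in $L^p$, $Tf_j\to Tf$ in $\mathcal{X}$, and $\Lambda(f)=\Lambda_d^*$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:mixed}]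
By Proposition~\ref{prop:existence} there is a maximizer, and by Corollary~\ref{cor:rigidity} every maximizer is of the form $c\,f_0\circ A$. By Lemmas~\ref{lem:affine} and~\ref{lem:candidate}, all functions of this form have $\Lambda=C_d$. So $\Lambda_d^*=C_d$, which is \eqref{eq:mixed}, and the cases of equality with $f\not\equiv0$ are exactly these functions.
\end{proof}

With the reduction in Section~\ref{sec:affine}, this also proves Theorem~\ref{thm:main} and the conjecture.

\begin{thebibliography}{1}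

\bibitem{MFO}
Mathematisches Forschungsinstitut Oberwolfach,
\texttt{https://oda.mfo.de/\allowbreak bitstream/\allowbreak handle/\allowbreak mfo/\allowbreak 256/\allowbreak full-text.pdf?\allowbreak sequence=1\&\allowbreak isAllowed=y}.

\end{thebibliography}
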